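\title{The sharp Sobolev inequality with the sharp trace term on bounded domains}

\begin{abstract}
Let $n\ge3$, $p=\frac{2n}{n-2}$, $q=\frac{2(n-1)}{n-2}$, let $S_1$ be the sharp Sobolev constant of $\mathbb R^n$, and let $Z_0$ be the reciprocal of the sharp trace Sobolev constant of the half-space. We prove the conjectured inequality
$\|u\|_{L^p(\Omega)}^2\le S_1\big(\int_\Omega|\nabla u|^2+Z_0\|u\|_{L^q(\partial\Omega)}^2\big)+C(\Omega)\int_{\partial\Omega}u^2$
for all $u\in H^1(\Omega)$ and every bounded smooth domain $\Omega\subset\mathbb R^n$. More precisely, the last term can be taken as $S_1\big(\int_{\partial\Omega}au^2+L\|u\|_{L^1(\partial\Omega)}^2\big)$ for any continuous $a>\frac{n-2}2H$, where $H$ is the mean curvature of $\partial\Omega$, and $a\ge\frac{n-2}2H$ is necessary. The constant $Z_0$ cannot be lowered, and on balls we find the optimal $C(\Omega)$. The proof shows that a sequence of counterexamples must look like one Sobolev extremal whose width is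 much smaller than its distance to the boundary, and expands the inequality to second order at such a function.
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $n\ge3$,
\[
p=\frac{2n}{n-2},\qquad q=\frac{2(n-1)}{n-2},\qquad s=\frac2p=1-\frac2n ,
\]
and $\mathbb R^n_+=\{x=(x',x_n):x_n>0\}$. The space $D^{1,2}(\mathbb R^n)$ is the completion of $C_c^\infty(\mathbb R^n)$ in the norm $\|\nabla u\|_{L^2}$; it consists of the $u\in L^p$ with $\nabla u\in L^2$. The space $D^{1,2}(\mathbb R^n_+)$ consists of the restrictions of such functions to $\mathbb R^n_+$. Let $S_1$ and $S$ be the sharp constants in the Sobolev inequality and the trace Sobolev inequality,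
\begin{align}
\|u\|_{L^p(\mathbb R^n)}^2&\le S_1\int_{\mathbb R^n}|\nabla u|^2, & u&\in D^{1,2}(\mathbb R^n),\label{eq:sob}\\
\|u\|_{L^q(\partial\mathbb R^n_+)}^2&\le S\int_{\mathbb R^n_+}|\nabla u|^2, & u&\in D^{1,2}(\mathbb R^n_+),\label{eq:trace}
\end{align}
so that $1/S_1=\pi n(n-2)\big(\Gamma(n/2)/\Gamma(n)\big)^{2/n}$, and put $Z_0=1/S$.

Without a boundary condition, \eqref{eq:sob} does not survive on a domain with boundary. On the half-space, applying \eqref{eq:sob} to the even reflection of $v$ gives $S_1^{-1}(2\int_{\mathbb R^n_+}|v|^p)^{s}\le2\int_{\mathbb R^n_+}|\nabla v|^2$, that is,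
\begin{equation}\label{eq:refl}
2^{-2/n}S_1^{-1}\|v\|_{L^p(\mathbb R^n_+)}^2\le\int_{\mathbb R^n_+}|\nabla v|^2,\qquad v\in D^{1,2}(\mathbb R^n_+),
\end{equation}
with equality for the restriction of an extremal of \eqref{eq:sob} that is even in $x_n$. To keep the constant $S_1$ one must add a boundary term. The dilation $v\mapsto\lambda^{(n-2)/2}v(\lambda\,\cdot)$ preserves both sides of \eqref{eq:refl} and multiplies $\int_{\partial\mathbb R^n_+}v^2$ by $\lambda^{-1}$, so that term cannot help. The norm $\|v\|_{L^q(\partial\mathbb R^n_+)}$ is dilation invariant, and it is known that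
\begin{equation}\label{eq:half}
\|v\|_{L^p(\mathbb R^n_+)}^2<S_1\Big(\int_{\mathbb R^n_+}|\nabla v|^2+Z_0\|v\|_{L^q(\partial\mathbb R^n_+)}^2\Big),\qquad 0\ne v\in D^{1,2}(\mathbb R^n_+).
\end{equation}
We use \eqref{eq:half}, with its strict sign, without proof. Section~\ref{ss:half} shows that $Z_0$ is the smallest coefficient for which it can hold.

Now let $\Omega\subset\mathbb R^n$ be a bounded smooth domain, that is, a bounded connected open set with smooth boundary. At scale $\rho$ near a boundary point, $\Omega$ differs from a half-space by a relative error of order $\rho$, caused by the curvature. For $u$ supported in a ball of radius $\rho$, H\"older's inequality gives $\int_{\partial\Omega}u^2\le C\rho\|u\|_{L^q(\partial\Omega)}^2$, so $\int_{\partial\Omega}u^2$ has the same relative order. One would guess that this term pays for the curvature, and this is the conjecture posed in \cite{SGF}: \emph{there is $C(\Omega)>0$ such that}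
\begin{equation}\label{eq:conj}
\|u\|_{L^p(\Omega)}^2\le S_1\Big(\int_\Omega|\nabla u|^2+Z_0\|u\|_{L^q(\partial\Omega)}^2\Big)+C(\Omega)\int_{\partial\Omega}u^2\qquad\text{\emph{for all} }u\in H^1(\Omega).
\end{equation}
The guess is not a proof. Flattening the boundary in \eqref{eq:half} loses a small multiple of the whole Dirichlet energy, whereas the functions that nearly saturate \eqref{eq:half} have almost all their mass away from the boundary, and for them $\int_{\partial\Omega}u^2$ is negligible compared with the energy.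

We write $\|\cdot\|_p$ for the norm of $L^p(\Omega)$ and $\|\cdot\|_{r,\partial}$ for the norm of $L^r(\partial\Omega)$. The outer unit normal is $\nu$, and $H$ is the normalized mean curvature of $\partial\Omega$: the average of the principal curvatures, with $H=1$ for the unit ball.

\begin{theorem}\label{thm:conj}
For every $n\ge3$ and every bounded smooth domain $\Omega\subset\mathbb R^n$ there is $C(\Omega)>0$ such that \eqref{eq:conj} holds.
\end{theorem}

\begin{theorem}\label{thm:main}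
Let $a\in C(\partial\Omega)$ satisfy $a>\frac{n-2}2H$ on $\partial\Omega$. Then there is $L$ such that
\begin{equation}\label{eq:main}
S_1^{-1}\|u\|_p^2\le\int_\Omega|\nabla u|^2+Z_0\|u\|_{q,\partial}^2+\int_{\partial\Omega}a\,u^2+L\|u\|_{1,\partial}^2\qquad\text{for all }u\in H^1(\Omega).
\end{equation}
\end{theorem}

Theorem~\ref{thm:conj} follows from Theorem~\ref{thm:main}: take $a\equiv1+\frac{n-2}2\max|H|$ and $L\ge0$; since $\|u\|_{1,\partial}^2\le|\partial\Omega|\int_{\partial\Omega}u^2$, inequality \eqref{eq:conj} holds with $C(\Omega)=S_1(a+L|\partial\Omega|)$.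

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] If for some $a\in C(\partial\Omega)$, $1\le r<2$ and $C$ one has
\[
S_1^{-1}\|u\|_p^2\le\int_\Omega|\nabla u|^2+Z_0\|u\|_{q,\partial}^2+\int_{\partial\Omega}au^2+C\|u\|_{r,\partial}^2\qquad\text{for all }u\in H^1(\Omega),
\]
then $a\ge\frac{n-2}2H$. In particular $C(\Omega)\ge S_1\frac{n-2}2\max_{\partial\Omega}H>0$ in \eqref{eq:conj}. Moreover, on no $\Omega$ can $\int_{\partial\Omega}u^2$ in \eqref{eq:conj} be replaced by $\|u\|_{r,\partial}^2$ with $r<2$.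
\item[(b)] On no $\Omega$ can $Z_0$ in \eqref{eq:conj} be replaced by a number $Z<Z_0$.
\item[(c)] For a ball of radius $\rho$, \eqref{eq:conj} holds with $C(\Omega)=S_1\frac{n-2}{2\rho}$, with strict inequality for $u\ne0$, and this constant is optimal.
\end{itemize}
\end{theorem}

Section~\ref{sec:models} treats the half-space and the ball by hand; the first shows the mechanism of the proof and the second the constant $\frac{n-2}2H$. Section~\ref{sec:bdry} expands the relevant boundary integrals near a curved boundary and proves Theorem~\ref{thm:sharp}. Theorem~\ref{thm:main} is proved by contradiction: Section~\ref{sec:compact} shows that a sequence of counterexamples is asymptotically one Sobolev extremal, Section~\ref{sec:decomp} controls the remainder to second order, and Sections~\ref{sec:interior} and~\ref{sec:boundary} exclude concentration at an interior and at a boundary point. The letters $C,c$ denote positive constants that may change from line to line.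

\section{Bubbles and two model domains}\label{sec:models}

\subsection{Extremals and constants}

For $\varepsilon>0$ and $y\in\mathbb R^n$ the \emph{bubble} of width $\varepsilon$ and center $y$ is
\[
U_{\varepsilon,y}(x)=\Big(\frac{\varepsilon}{\varepsilon^2+|x-y|^2}\Big)^{(n-2)/2}=\varepsilon^{-(n-2)/2}\,U_{1,0}\Big(\frac{x-y}\varepsilon\Big).
\]
With $U=U_{\varepsilon,y}$ and $R=\varepsilon^2+|x-y|^2$,
\begin{equation}\label{eq:powers}
\begin{gathered}
U^2=\varepsilon^{n-2}R^{-(n-2)},\qquad U^q=\varepsilon^{n-1}R^{-(n-1)},\qquad U^p=\varepsilon^nR^{-n},\qquad U^{p-2}=\varepsilon^2R^{-2},\\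
U^{q-1}=\varepsilon^{n/2}R^{-n/2},\qquad\nabla U=-(n-2)\,\varepsilon^{(n-2)/2}R^{-n/2}(x-y).
\end{gathered}
\end{equation}
In particular $\int_{|x-y|\ge\rho}U^p\le C(\varepsilon/\rho)^n$. By the theorem of Aubin and Talenti, the nonnegative extremals of \eqref{eq:sob} are the positive multiples of bubbles. A bubble solves $-\Delta U=\Lambda U^{p-1}$ with $\Lambda=n(n-2)$; hence, with $P=\int_{\mathbb R^n}U^p$ (independent of $\varepsilon,y$),
\begin{equation}\label{eq:LP}
\int_{\mathbb R^n}|\nabla U|^2=\Lambda P=S_1^{-1}P^{s}.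
\end{equation}
Since bubbles have no zeros, \eqref{eq:sob} is strict for every nonzero $u\in H^1_0(\Omega)$: otherwise $|u|$, extended by $0$, would be a nonnegative extremal with zeros.

By Escobar (1988) and Beckner (1993), $u=|x+e_n|^{2-n}$ is extremal for \eqref{eq:trace}. It is harmonic in $\mathbb R^n_+$, and on the boundary $u^q=(1+|x'|^2)^{-(n-1)}$ and $u\,\partial_\nu u=(n-2)(1+|x'|^2)^{-(n-1)}$. With
\[
A=\int_{\mathbb R^{n-1}}(1+|x'|^2)^{-(n-1)}\,dx'
\]
its energy is $(n-2)A$, so $Z_0A^{2/q}=(n-2)A$. As $\frac2q=\frac{n-2}{n-1}$,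
\begin{equation}\label{eq:Z0}
Z_0=(n-2)A^{1/(n-1)}.
\end{equation}
For $\delta>0$ and $Q=\delta^2+|x'|^2$ we shall use
\begin{equation}\label{eq:flat}
\int_{\mathbb R^{n-1}}Q^{-(n-1)}=A\delta^{1-n},\qquad\int_{\mathbb R^{n-1}}|x'|^2Q^{-n}=\tfrac12A\delta^{1-n},\qquad\int_{\mathbb R^{n-1}}Q^{-n}=\tfrac12A\delta^{-1-n}.
\end{equation}
The first follows by scaling, the second by integrating $\operatorname{div}(x'Q^{-(n-1)})=(n-1)Q^{-(n-1)}-2(n-1)|x'|^2Q^{-n}$ over $\mathbb R^{n-1}$, the third from $\delta^2Q^{-n}=Q^{-(n-1)}-|x'|^2Q^{-n}$.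

All our statements are lower bounds for the \emph{deficit}
\[
I(u)=\int_\Omega|\nabla u|^2+Z_0\|u\|_{q,\partial}^2-S_1^{-1}\|u\|_p^2 .
\]
For a bubble, the equation turns the deficit into boundary integrals, up to the mass that lies outside $\Omega$.

\begin{lemma}\label{lem:deficit}
Let $\Omega$ be a bounded smooth domain or a half-space, $U=U_{\varepsilon,y}$ and $X=\int_{\mathbb R^n\setminus\Omega}U^p$. Then
\[
-2(n-2)X\le I(U)-\int_{\partial\Omega}U\partial_\nu U-Z_0\|U\|_{q,\partial}^2\le0 .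
\]
\end{lemma}

\begin{proof}
Green's formula gives $\int_\Omega|\nabla U|^2=\Lambda(P-X)+\int_{\partial\Omega}U\partial_\nu U$, and by \eqref{eq:LP} $S_1^{-1}\|U\|_p^2=\Lambda P(1-\xi)^s$ with $\xi=X/P\in[0,1]$. So the middle term equals $\Lambda P\big((1-\xi)-(1-\xi)^s\big)$. Now $1-\xi\le(1-\xi)^s\le1-s\xi$ and $\Lambda(1-s)=2(n-2)$.
\end{proof}

\subsection{The half-space}\label{ss:half}

Let $\Omega=\mathbb R^n_+$ and $U=U_{\varepsilon,de_n}$ with $d>0$. By dilation invariance only the ratio $t=d/\varepsilon$ matters. On $\partial\Omega$ we have $(x-y)\cdot\nu=d$ and $R=\varepsilon^2+d^2+|x'|^2$, so \eqref{eq:powers}, \eqref{eq:flat} and \eqref{eq:Z0} give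
\[
\partial_\nu U=-(n-2)\,t\,U^{q-1},\qquad\|U\|_{q,\partial}^q=A(1+t^2)^{-\frac{n-1}2},\qquad Z_0\|U\|_{q,\partial}^{2-q}=(n-2)\sqrt{1+t^2},
\]
the last because $\frac{2-q}q=-\frac1{n-1}$. Three facts follow as $t\to\infty$.

\emph{The leading terms cancel, and this fixes $Z_0$.} For any $Z$,
\[
\int_{\partial\Omega}U\partial_\nu U+Z\|U\|_{q,\partial}^2=(n-2)A(1+t^2)^{-\frac{n-1}2}\Big(\frac Z{Z_0}\sqrt{1+t^2}-t\Big).
\]
If $Z<Z_0$ this is negative for large $t$, and by the upper bound of Lemma~\ref{lem:deficit} inequality \eqref{eq:half} fails with $Z$ in place of $Z_0$. The reason is visible: for $\varepsilon\ll d$ the bubble is close, on $\{x_n<0\}$, to $\varepsilon^{(n-2)/2}|x-de_n|^{2-n}$, an extremal of the trace inequality on the \emph{lower} half-space, so the energy lost by cutting the bubble off at the boundary is $Z_0\|U\|_{q,\partial}^2$ to leading order.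

\emph{A positive gain of order $t^{-n}$ remains.} Integrating in $x'$ first, by \eqref{eq:flat},
\begin{equation}\label{eq:lower}
\int_{\{x_n<0\}}U_{\varepsilon,de_n}^p=\varepsilon^n\int_d^\infty\tfrac12A(\varepsilon^2+\tau^2)^{-\frac{n+1}2}d\tau\le\frac A{2n}\,t^{-n}.
\end{equation}
With $\sqrt{1+t^2}-t\ge\frac12(1+t^2)^{-1/2}$, Lemma~\ref{lem:deficit} gives $I(U)\ge(n-2)A\big(\frac12-\frac1n-o(1)\big)t^{-n}$, which is positive because $n\ge3$. Also $I(U)\to0$: these bubbles nearly saturate \eqref{eq:half}.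

\emph{The bubble is almost a critical point.} Let $\int_\Omega\nabla U\cdot\nabla h=0$, so that $\Lambda\int_\Omega U^{p-1}h=-\int_{\partial\Omega}h\,\partial_\nu U$. With $\Lambda_U=S_1^{-1}\|U\|_p^{2-p}=\Lambda(1-X/P)^{-2/n}=\Lambda(1+O(t^{-n}))$,
\[
\frac d{d\tau}\Big|_{\tau=0}I(U+\tau h)=2\int_{\partial\Omega}\psi h,\qquad\psi=(n-2)\Big(\sqrt{1+t^2}-\frac{\Lambda_U}\Lambda t\Big)U^{q-1}=O(t^{-1})\,U^{q-1}.
\]
With $q'=\frac q{q-1}=\frac{2(n-1)}n$ we have $\|U^{q-1}\|_{q',\partial}^2=\|U\|_{q,\partial}^{qn/(n-1)}\le Ct^{-n}$, so $\|\psi\|_{q',\partial}^2=O(t^{-n-2})$. A perturbation $h$ on which the second variation is bounded below by $c\int|\nabla h|^2$ can therefore lower the deficit only by $O(t^{-n-2})$ at second order, much less than the gain. Without the cancellation in $\psi$ the loss would be of order $t^{2-n}$, much more than the gain.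

The proof of Theorem~\ref{thm:main} carries out this scheme on a curved domain. There the deficit of the bubble has one more term, which the ball lets us identify.

\subsection{The ball}\label{ss:ball}

The ball is conformal to the half-space, the $L^p$ and $L^q$ norms are conformally invariant, and the energy changes by a boundary term.

\begin{proposition}\label{prop:ball}
For every nonzero $u\in H^1(B_\rho)$ we have $I(u)+\frac{n-2}{2\rho}\int_{\partial B_\rho}u^2>0$.
\end{proposition}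

\begin{proof}
Under $u\mapsto u(\cdot/\rho)$ the deficit is multiplied by $\rho^{n-2}$ and $\int_{\partial\Omega}u^2$ by $\rho^{n-1}$, so we may take $\rho=1$. The inversion $F(x)=-e_n+2(x+e_n)/|x+e_n|^2$ is an involution with $|F(x)|^2=1-4x_n|x+e_n|^{-2}$; it maps $\mathbb R^n_+$ onto $B_1$, and $DF$ is $\lambda=2|x+e_n|^{-2}$ times an orthogonal matrix. Let $u\in C^1(\overline{B_1})$, $w=u\circ F$, $\Phi=\lambda^{(n-2)/2}$ and $v=\Phi w\in D^{1,2}(\mathbb R^n_+)$. Since $|v|^p=\lambda^n|w|^p$ and $|v|^q=\lambda^{n-1}|w|^q$, the change of variables gives $\|v\|_{L^p(\mathbb R^n_+)}=\|u\|_p$ and $\|v\|_{L^q(\partial\mathbb R^n_+)}=\|u\|_{q,\partial}$. Expanding both sides shows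
\begin{equation}\label{eq:product}
|\nabla(\Phi w)|^2=\Phi^2|\nabla w|^2+\nabla\Phi\cdot\nabla(\Phi w^2),
\end{equation}
and $\Phi^2|\nabla w|^2=\lambda^n|\nabla u|^2\circ F$ integrates to $\int_{B_1}|\nabla u|^2$. The function $\Phi$ is harmonic in $\mathbb R^n_+$, and on $x_n=0$ we have $-\partial_n\Phi=(n-2)\Phi|x+e_n|^{-2}=\frac{n-2}2\lambda\Phi$. Since $\Phi=O(|x|^{2-n})$, $\nabla\Phi=O(|x|^{1-n})$ and $w$ is bounded, large spheres contribute nothing when we integrate the last term of \eqref{eq:product} by parts, and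
\[
\int_{\mathbb R^n_+}|\nabla v|^2=\int_{B_1}|\nabla u|^2+\frac{n-2}2\int_{\partial\mathbb R^n_+}\lambda^{n-1}w^2=\int_{B_1}|\nabla u|^2+\frac{n-2}2\int_{\partial B_1}u^2 .
\]
So $u\mapsto v$ is bounded from $H^1(B_1)$ to $D^{1,2}(\mathbb R^n_+)$, and the three identities extend by density to $H^1(B_1)$. Now apply \eqref{eq:half} to $v$.
\end{proof}

To see that such a term is necessary we test with bubbles of vanishing width at a fixed center, which look like point sources from the boundary.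

\begin{lemma}\label{lem:point}
Let $\Omega$ be a bounded smooth domain, $Z,C\in\mathbb R$, $a\in C(\partial\Omega)$ and $r\ge1$. Suppose that $S_1^{-1}\|u\|_p^2\le\int_\Omega|\nabla u|^2+Z\|u\|_{q,\partial}^2+\int_{\partial\Omega}au^2+C\|u\|_{r,\partial}^2$ for all $u\in C^1(\overline\Omega)$. Then for every $y\in\Omega$ and $G=|x-y|^{2-n}$,
\begin{equation}\label{eq:point}
\int_{\partial\Omega}G\,\partial_\nu G+Z\|G\|_{q,\partial}^2+\int_{\partial\Omega}aG^2+C\|G\|_{r,\partial}^2\ge0 .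
\end{equation}
\end{lemma}

\begin{proof}
By the upper bound in Lemma~\ref{lem:deficit}, \eqref{eq:point} holds with $U_{\varepsilon,y}$ in place of $G$. Divide by $\varepsilon^{n-2}$ and let $\varepsilon\to0$: $\varepsilon^{-(n-2)/2}U_{\varepsilon,y}\to G$ in $C^1$ near $\partial\Omega$.
\end{proof}

\begin{example}\label{ex:ball}
Let $\Omega$ be the unit ball of $\mathbb R^3$. Then $q=4$, $A=\pi$, $Z_0=\sqrt\pi$ and $G=|x-y|^{-1}$. Put $b=|y|\in(0,1)$. On the sphere $|x-y|^2=1+b^2-2b\tau$ with $\tau=x\cdot y/b$, and $\int_{S^2}f(\tau)\,d\sigma=2\pi\int_{-1}^1f(\tau)\,d\tau$. Hence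
\[
\int_{S^2}G=4\pi,\qquad\int_{S^2}G^2=\frac{2\pi}b\log\frac{1+b}{1-b},\qquad\int_{S^2}G^4=\frac{4\pi}{(1-b^2)^2}.
\]
Since $(x-y)\cdot x=\frac12\big(|x-y|^2+1-b^2\big)$ and $G\,\partial_\nu G=-G^4\,(x-y)\cdot x$,
\[
\int_{S^2}G\,\partial_\nu G+Z_0\|G\|_{4,\partial}^2=-\frac12\int_{S^2}G^2-\frac{2\pi}{1-b^2}+\frac{2\pi}{1-b^2}=-\frac12\int_{S^2}G^2 .
\]
Three orders of magnitude appear as $d=1-b\to0$. The terms of order $d^{-1}$ cancel because of the value of $Z_0$; the curvature leaves $-\frac12\int G^2$, of order $|\log d|$; and $\|G\|_{1,\partial}^2=16\pi^2$ stays bounded. For constant $a$ and $r=1$, \eqref{eq:point} reads $(a-\frac12)\int G^2+16\pi^2C\ge0$, which forces $a\ge\frac12=\frac{n-2}2H$, whatever $C$ is.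
\end{example}

\section{Boundary integrals near a curved boundary}\label{sec:bdry}

We now compute the boundary terms of Lemma~\ref{lem:deficit} on a general domain, for bubbles and point sources at once.

\subsection{Coordinates and sizes}

By compactness of $\partial\Omega$ there are $\rho_0\in(0,1]$ and $K$ such that for every $\bar y\in\partial\Omega$, after a rigid motion taking $\bar y$ to $0$, $-\nu(\bar y)$ to $e_n$ and the principal directions to $e_1,\dots,e_{n-1}$, the domain $\Omega$ equals $\{x_n>g(x')\}$ in the cylinder $\mathcal C=\{|x'|<\rho_0,\ |x_n|<\rho_0\}$, where $|g|<\rho_0/2$, $|g|\le K|x'|^2$, and $g$ is bounded in $C^3$ uniformly in $\bar y$. With the principal curvatures $\kappa_i$, whose sum is $(n-1)H(\bar y)$, and $g_2=\frac12\sum\kappa_ix_i^2$,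
\[
g=g_2+O(|x'|^3),\qquad\tilde g:=x'\cdot\nabla g-g=g_2+O(|x'|^3).
\]
We call these the \emph{boundary coordinates} at $\bar y$.

Let $y\in\Omega$, $d=d(y)=\operatorname{dist}(y,\partial\Omega)$, $\varepsilon\ge0$, and let $\bar y$ be a point of $\partial\Omega$ nearest to $y$, so that $y=de_n$ in the boundary coordinates at $\bar y$. In this section all symbols $o,O$ refer to the limit
\[
d\to0,\qquad\varepsilon/d\to0,
\]
uniformly in $\bar y$. Put $\delta=\sqrt{\varepsilon^2+d^2}$, so $\delta/d\to1$, and $Q=\delta^2+|x'|^2$, $R=\varepsilon^2+|x-y|^2$, $N=(x-y)\cdot\nu(x)$,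
\[
W=\int_{\partial\Omega}R^{-(n-2)}d\sigma,\qquad T=\int_{\partial\Omega}R^{-(n-1)}d\sigma,\qquad W_0=\int_{|x'|<\rho_0}Q^{-(n-2)}dx',\qquad T_0=A\delta^{1-n}.
\]
For $\varepsilon>0$ and $U=U_{\varepsilon,y}$, \eqref{eq:powers} gives
\begin{equation}\label{eq:dictionary}
\int_{\partial\Omega}U^2=\varepsilon^{n-2}W,\qquad\|U\|_{q,\partial}^q=\varepsilon^{n-1}T,\qquad U\partial_\nu U=-(n-2)\varepsilon^{n-2}R^{-(n-1)}N ,
\end{equation}
and for $\varepsilon=0$ the same formulas hold for $G$ without the powers of $\varepsilon$. So $W$ is the unit in which the curvature term is measured, and everything that is $o(W)$ may be dropped.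

Since $2(n-2)\ge n-1$, $W_0$ increases to $\int_{|x'|<\rho_0}|x'|^{-2(n-2)}dx'=\infty$ as $\delta\to0$; so $O(1)=o(W_0)$. Call a function $F$ on $\{|x'|<\rho_0\}$ \emph{negligible} if $|F|\le C(d+|x'|)Q^{-(n-2)}$. Its integral is $o(W_0)$: the part $|x'|<\varsigma$ contributes at most $C(d+\varsigma)W_0$, the rest is bounded for fixed $\varsigma$, and $\varsigma$ is arbitrary.

On the graph of $g$,
\begin{equation}\label{eq:theta}
R=Q-2dg+g^2=Q(1+\theta),\qquad|\theta|\le C(d+|x'|^2)\,|x'|^2/Q\le\tfrac12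
\end{equation}
for $\rho_0$ and $d$ small, and $d\sigma=\sqrt{1+|\nabla g|^2}\,dx'=(1+O(|x'|^2))\,dx'$. On the rest of $\partial\Omega$, $|x-y|\ge\rho_0-d\ge\rho_0/2$, so all integrands are bounded there. Thus $W-W_0$ is $O(1)$ plus the integral of a negligible function. The substitution $x'=\delta\xi$ gives $W_0=\delta^{3-n}\int_{|\xi|<\rho_0/\delta}(1+|\xi|^2)^{-(n-2)}d\xi$, where the integral stays bounded for $n\ge4$ and grows logarithmically for $n=3$. Hence
\begin{equation}\label{eq:W}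
W=(1+o(1))W_0\to\infty,\qquad c\,\delta^{3-n}\le W\le C\delta^{3-n}(1+|\log\delta|),\qquad\delta^{n-2}W\to0 .
\end{equation}
In particular $\delta^2T_0\le CW$, and for $\varepsilon>0$
\begin{equation}\label{eq:U2}
\int_{\partial\Omega}U_{\varepsilon,y}^2=(\varepsilon/\delta)^{n-2}\,\delta^{n-2}W\to0 .
\end{equation}

\subsection{The expansion}

\begin{lemma}\label{lem:expansion}
We have $T=T_0(1+\omega)$ with $|\omega|\le C\delta^{n-2}W\to0$, and
\[
-(n-2)\int_{\partial\Omega}R^{-(n-1)}N\,d\sigma+Z_0T^{2/q}=(n-2)(\delta-d)T_0-\frac{n-2}2H(\bar y)\,W+o(W).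
\]
\end{lemma}

The first term on the right is the exact value for the half-space; the second is the term found in Example~\ref{ex:ball}.

\begin{proof}
Write $H=H(\bar y)$. On the graph $\nu\,d\sigma=(\nabla g,-1)\,dx'$ and $x-y=(x',g-d)$, so $N\,d\sigma=(d+\tilde g)\,dx'$. By \eqref{eq:theta} and $(1+\theta)^{-(n-1)}=1-(n-1)\theta+O(\theta^2)$,
\[
R^{-(n-1)}=Q^{-(n-1)}+2(n-1)\,d\,g\,Q^{-n}+\mathcal E,\qquad|\mathcal E|\le C\Big(\frac{|x'|^4}{Q^n}+\frac{(d+|x'|^2)^2|x'|^4}{Q^{n+1}}\Big)\le CQ^{-(n-2)},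
\]
because $|x'|^2\le Q$ and $(d+|x'|^2)^2\le2d^2+2|x'|^4\le4Q$. The following functions are negligible: $d\,\mathcal E$ and $\tilde g\,\mathcal E$; the product term $d\,g\,\tilde g\,Q^{-n}=O(d|x'|^4Q^{-n})$; the cubic errors $|x'|^3Q^{-(n-1)}$ and $d^2|x'|^3Q^{-n}$ made in replacing $\tilde g$ and $g$ by $g_2$; and $d|x'|^2Q^{-(n-1)}$, which bounds the error made in $d\cdot T$ in replacing $d\sigma$ by $dx'$. Therefore, with all integrals on the right over $|x'|<\rho_0$,
\begin{align*}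
\int_{\partial\Omega}R^{-(n-1)}N\,d\sigma&=d\int Q^{-(n-1)}+\int g_2Q^{-(n-1)}+2(n-1)d^2\int g_2Q^{-n}+o(W),\\
d\cdot T&=d\int Q^{-(n-1)}+2(n-1)d^2\int g_2Q^{-n}+o(W).
\end{align*}
Against a radial weight, $x_i^2$ may be replaced by $|x'|^2/(n-1)$, so $g_2$ may be replaced by $\frac H2|x'|^2$. By \eqref{eq:flat}, $\int Q^{-(n-1)}=T_0+O(1)$ and $\int|x'|^2Q^{-n}=\frac12T_0+O(1)$, and $\int|x'|^2Q^{-(n-1)}=\int(Q-\delta^2)Q^{-(n-1)}=W_0-\delta^2T_0+o(1)$. Hence
\begin{align}
\int_{\partial\Omega}R^{-(n-1)}N\,d\sigma&=dT_0+\tfrac H2(W_0-\delta^2T_0)+\tfrac{n-1}2Hd^2T_0+o(W),\label{eq:exp1}\\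
dT_0\,\omega=d(T-T_0)&=\tfrac{n-1}2Hd^2T_0+o(W).\label{eq:exp2}
\end{align}
The right side of \eqref{eq:exp2} is $O(W)$ and $dT_0\ge c\,\delta^{2-n}$, which gives the bound on $\omega$; it tends to $0$ by \eqref{eq:W}. By \eqref{eq:Z0}, $Z_0T_0^{2/q}=(n-2)A\delta^{2-n}=(n-2)\delta T_0$. Since $\delta/d\to1$, \eqref{eq:exp2} also holds for $\delta T_0\omega$, and $\delta T_0\omega^2=o(W)$. So
\[
Z_0T^{2/q}=(n-2)\delta T_0\Big(1+\frac{n-2}{n-1}\omega+O(\omega^2)\Big)=(n-2)\Big[\delta T_0+\frac{n-2}2Hd^2T_0\Big]+o(W).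
\]
Subtracting $n-2$ times \eqref{eq:exp1}, the left side of the lemma equals
\[
(n-2)\Big[(\delta-d)T_0-\frac H2\big(W_0-\delta^2T_0+d^2T_0\big)\Big]+o(W),
\]
and $(\delta^2-d^2)T_0=\varepsilon^2T_0\le(\varepsilon/d)^2\delta^2T_0=o(W)$.
\end{proof}

The functions $R^{-(n-2)/2}$ concentrate in $L^2(\partial\Omega)$ at $\bar y$, so they see only $a(\bar y)$, and weaker norms do not see them.

\begin{lemma}\label{lem:small}
\begin{itemize}
\item[(i)] For $1\le r<2$, $\|R^{-(n-2)/2}\|_{r,\partial}^2=o(W)$.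
\item[(ii)] For $a\in C(\partial\Omega)$, $\int_{\partial\Omega}aR^{-(n-2)}=(a(\bar y)+o(1))W$.
\item[(iii)] $|N-d|\le CR$ on all of $\partial\Omega$.
\end{itemize}
\end{lemma}

\begin{proof}
Split $\partial\Omega$ at $|x-\bar y|=\varsigma$. On the outer part $R\ge\varsigma^2/4$ for small $d$, so its contribution in (i) and (ii) is bounded for fixed $\varsigma$, hence $o(W)$. The inner part has measure at most $C\varsigma^{n-1}$. In (i), by H\"older's inequality, its squared norm is at most $C\varsigma^{2(n-1)(1/r-1/2)}W$; in (ii), it contributes at most $\sup_{|x-\bar y|<\varsigma}|a(x)-a(\bar y)|\,W$ to $\int|a-a(\bar y)|R^{-(n-2)}$. Let $\varsigma\to0$, using the uniform continuity of $a$. For (iii), $N=(x-\bar y)\cdot\nu(x)+d\,\nu(\bar y)\cdot\nu(x)$. The first term is $O(|x-\bar y|^2)$, because $\bar y$ lies within $O(|x-\bar y|^2)$ of the tangent plane at $x$; $\nu(\bar y)\cdot\nu(x)=1-\frac12|\nu(x)-\nu(\bar y)|^2=1+O(|x-\bar y|^2)$; and $|x-\bar y|\le|x-y|+d\le2|x-y|$.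
\end{proof}

\subsection{Proof of Theorem~\ref{thm:sharp}}

Fix $\bar y\in\partial\Omega$ and let $y=\bar y-d\,\nu(\bar y)$. For small $d$, $\bar y$ is a nearest point: on the graph $|x-y|^2\ge d^2+(1-2dK)|x'|^2\ge d^2$, and elsewhere $|x-y|\ge\rho_0-d\ge d$. So the results above apply with $\varepsilon=0$, $\delta=d$.

(a) By Lemmas~\ref{lem:expansion} and~\ref{lem:small}, the left side of \eqref{eq:point} with $Z=Z_0$ equals $\big(a(\bar y)-\frac{n-2}2H(\bar y)+o(1)\big)W$ as $d\to0$. Lemma~\ref{lem:point} gives $a(\bar y)\ge\frac{n-2}2H(\bar y)$. Inequality \eqref{eq:conj} is the case $a\equiv C(\Omega)/S_1$, $C=0$, so $C(\Omega)\ge S_1\frac{n-2}2\max H$. The smallest closed ball containing $\overline\Omega$, of radius $\rho$ say, touches $\partial\Omega$ at some point; in the boundary coordinates there its center is $\rho e_n$, so $g(x')\ge\rho-\sqrt{\rho^2-|x'|^2}\ge|x'|^2/(2\rho)$ and all $\kappa_i\ge1/\rho$. Thus $\max H>0$. If \eqref{eq:conj} held with $\|u\|_{r,\partial}^2$,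 $r<2$, in the last term, the case $a=0$ would give $H\le0$ everywhere, which is false.

(b) Suppose \eqref{eq:conj} holds with $Z<Z_0$. Lemma~\ref{lem:point} applies with $a\equiv C(\Omega)/S_1$, $C=0$, and by Lemma~\ref{lem:expansion} the left side of \eqref{eq:point} is $-(Z_0-Z)T^{2/q}+O(W)$. But $T^{2/q}\ge c\,d^{2-n}$ and $d^{n-2}W\to0$, so it is negative for small $d$.

(c) The strict inequality is Proposition~\ref{prop:ball}, and optimality is (a) with $H\equiv1/\rho$.\hfill$\square$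

\section{A sequence of counterexamples is a single bubble}\label{sec:compact}

\subsection{Tools}

We use the following textbook facts on a bounded smooth domain. The embedding $H^1(\Omega)\to L^p(\Omega)$ and the trace $H^1(\Omega)\to L^q(\partial\Omega)$ are bounded; both are compact into $L^2$; $H_0^1(\Omega)$ is the kernel of the trace; there is a bounded extension operator $H^1(\Omega)\to H^1(\mathbb R^n)$; and
\[
\|u\|^2:=\int_\Omega|\nabla u|^2+\int_{\partial\Omega}u^2
\]
defines an equivalent norm on $H^1(\Omega)$. The Brezis--Lieb lemma states: if $f_k\to f$ a.e.\ and $f_k$ is bounded in $L^r$, $1\le r<\infty$, then $\int|f_k|^r-\int|f_k-f|^r\to\int|f|^r$.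

\begin{lemma}\label{lem:F1}
For each $\eta>0$ there is $C_\eta$ with $\|u\|_{2,\partial}^2\le\eta\int_\Omega|\nabla u|^2+C_\eta\|u\|_{1,\partial}^2$ on $H^1(\Omega)$.
\end{lemma}

\begin{proof}
Otherwise there are $u_j$ with $\|u_j\|_{2,\partial}=1$ and $\eta\int|\nabla u_j|^2+j\|u_j\|_{1,\partial}^2<1$. They are bounded in $H^1$, so a subsequence of the traces converges in $L^2(\partial\Omega)$, to a limit with $L^2$ norm $1$ and $L^1$ norm $0$.
\end{proof}

\emph{Flattening.} In the boundary coordinates at $x_0\in\partial\Omega$ put $\Psi(x)=(x',x_n-g(x'))$. This is a bi-Lipschitz diffeomorphism of $\{|x'|<\rho_0\}$ with $\det D\Psi=1$ and $D\Psi(0)=\mathrm{Id}$; it maps $\Omega\cap\mathcal C$ into $\mathbb R^n_+$ and $\partial\Omega\cap\mathcal C$ into $\partial\mathbb R^n_+$. If $v\in H^1(\Omega)$ is supported in $B_\rho(x_0)$, $\rho<\rho_0$, then $w=v\circ\Psi^{-1}$, extended by $0$, lies in $D^{1,2}(\mathbb R^n_+)$. From $\nabla w\circ\Psi=\nabla v+\partial_nv\,(\nabla g,0)$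 and $d\sigma\ge dx'$ we get
\begin{equation}\label{eq:flatten}
\|w\|_{L^p(\mathbb R^n_+)}=\|v\|_p,\qquad|\nabla w|^2\circ\Psi\le(1+C|x'|)|\nabla v|^2,\qquad\|w\|_{L^q(\partial\mathbb R^n_+)}\le\|v\|_{q,\partial}.
\end{equation}

\begin{lemma}\label{lem:F2}
For $x_0\in\overline\Omega$ and $\eta>0$ there is $\rho>0$ such that every $v\in H^1(\Omega)$ supported in $B_\rho(x_0)$ satisfies
\[
S_1^{-1}\|v\|_p^2\le(1+\eta)\Big(\int_\Omega|\nabla v|^2+Z_0\|v\|_{q,\partial}^2\Big),\qquad2^{-2/n}S_1^{-1}\|v\|_p^2\le(1+\eta)\int_\Omega|\nabla v|^2 .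
\]
\end{lemma}

\begin{proof}
For $x_0\in\Omega$ use \eqref{eq:sob} with $B_\rho(x_0)\subset\Omega$. For $x_0\in\partial\Omega$ apply \eqref{eq:half} and \eqref{eq:refl} to $w$ and use \eqref{eq:flatten}.
\end{proof}

The usual way to exclude the splitting of a minimizing sequence into pieces of masses $m_j$ is the strict subadditivity $\sum m_j^s>(\sum m_j)^s$. Here there is an obstacle: the boundary term is subadditive too, $(\sum b_j)^{2/q}\le\sum b_j^{2/q}$, so the pieces cannot all be charged their share of it. We give the boundary term to one piece only. The other pieces then satisfy only the inequality with the weaker constant $2^{-2/n}S_1^{-1}$, and the next lemma says that this is enough.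

\begin{lemma}\label{lem:masses}
Let $m_j\ge0$ be finitely or countably many numbers with $\sum m_j=1$, at least two of them nonzero. Then $m_i^s+2^{-2/n}\sum_{j\ne i}m_j^s>1$ for some $i$.
\end{lemma}

\begin{proof}
If all $m_j<\frac12$, then $m_j^s=m_j\,m_j^{-2/n}>2^{2/n}m_j$ whenever $m_j>0$, so $2^{-2/n}\sum m_j^s>1$ and any $i$ works. Otherwise let $m_i\ge\frac12$ and $\xi=1-m_i\in(0,\frac12]$. Then $\sum_{j\ne i}m_j^s\ge\xi^s$. The function $f(\xi)=(1-\xi)^s+2^{-2/n}\xi^s$ is concave, $f(0)=1$ and $f(\frac12)=\frac12(2^{2/n}+1)>1$, so $f>1$ on $(0,\frac12]$.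
\end{proof}

To find the scale and the center of a concentrating sequence we use a refined Sobolev inequality of G\'erard--Meyer--Oru. Let $e^{\tau\Delta}f=\Theta_\tau*f$ with $\Theta_\tau(x)=(4\pi\tau)^{-n/2}e^{-|x|^2/4\tau}$.

\begin{lemma}\label{lem:GMO}
Let $\mathcal N(f)=\sup_{\rho>0,\,y}\rho^{(n-2)/2}|e^{\rho^2\Delta}f(y)|$. Then $\int_{\mathbb R^n}|f|^p\le C\mathcal N(f)^{p-2}\int_{\mathbb R^n}|\nabla f|^2$ on $D^{1,2}(\mathbb R^n)$. Consequently, if $f_k$ is bounded in $D^{1,2}(\mathbb R^n)$ and $\liminf\|f_k\|_{L^p}>0$, there are $\rho_k>0$ and $y_k$ such that, along a subsequence, $\rho_k^{(n-2)/2}f_k(y_k+\rho_k\,\cdot)\rightharpoonup v\ne0$ in $D^{1,2}(\mathbb R^n)$.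
\end{lemma}

\begin{proof}
Since $\|\Theta_{\rho^2}\|_{L^{p'}}=C\rho^{-n/p}=C\rho^{-(n-2)/2}$, H\"older's inequality gives $\mathcal N(f)\le C\|f\|_{L^p}$; so by density we may take $0\ne f\in C_c^\infty$. For $\lambda>0$ define $\rho=\rho_\lambda$ by $\mathcal N(f)\rho^{-(n-2)/2}=\lambda/2$. Then $|e^{\rho^2\Delta}f|\le\lambda/2$, so $\{|f|>\lambda\}\subset\{|f-e^{\rho^2\Delta}f|>\lambda/2\}$. By Chebyshev's inequality, Plancherel's theorem and the substitution $\lambda^{p-2}=(2\mathcal N(f))^{p-2}\rho^{-2}$,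
\[
\int|f|^p\le4p\int_0^\infty\lambda^{p-3}\|f-e^{\rho_\lambda^2\Delta}f\|_{L^2}^2\,d\lambda\le C\mathcal N(f)^{p-2}\int|\hat f(\xi)|^2\int_0^\infty\frac{(1-e^{-\rho^2|\xi|^2})^2}{\rho^3}\,d\rho\,d\xi ,
\]
and the inner integral equals $C|\xi|^2$ by scaling. For the consequence, $\mathcal N(f_k)\ge c>0$ for large $k$. Choose $\rho_k,y_k$ with $\rho_k^{(n-2)/2}|e^{\rho_k^2\Delta}f_k(y_k)|\ge c/2$. The left side is $|\int\Theta_1F_k|$ with $F_k=\rho_k^{(n-2)/2}f_k(y_k+\rho_k\,\cdot)$, and $F\mapsto\int\Theta_1F$ is a bounded functional on $D^{1,2}(\mathbb R^n)$; so every weak limit of $F_k$ is nonzero.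
\end{proof}

\subsection{The sequence}

Let $a$ be as in Theorem~\ref{thm:main}, $M=\max|a|$, and
\[
J_L(u)=I(u)+\int_{\partial\Omega}au^2+L\|u\|_{1,\partial}^2 .
\]
Suppose that \eqref{eq:main} fails for every $L=k\in\mathbb N$. Since $J_k$ is $2$-homogeneous and $J_k(|u|)=J_k(u)$, there are $u_k\ge0$ with $\|u_k\|_p=1$ and $J_k(u_k)<0$. Then
\begin{equation}\label{eq:neg}
J_L(u_k)<0\qquad\text{for every fixed }L\text{ and all }k\ge L,
\end{equation}
and our aim is to contradict \eqref{eq:neg} for one $L$. We pass to subsequences without notice.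

By Lemma~\ref{lem:F1}, $\int au_k^2\ge-\frac12\int|\nabla u_k|^2-C\|u_k\|_{1,\partial}^2$, so $\frac12\int|\nabla u_k|^2+(k-C)\|u_k\|_{1,\partial}^2<S_1^{-1}$. Hence $\int|\nabla u_k|^2$ is bounded and $\|u_k\|_{1,\partial}\to0$, and Lemma~\ref{lem:F1} with $\eta\to0$ gives $\|u_k\|_{2,\partial}\to0$. Thus $u_k$ is bounded in $H^1(\Omega)$ and
\begin{equation}\label{eq:limsup}
\limsup\Big(\int_\Omega|\nabla u_k|^2+Z_0\|u_k\|_{q,\partial}^2\Big)\le S_1^{-1}.
\end{equation}

\begin{lemma}\label{lem:onepoint}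
There is $x_0\in\overline\Omega$ such that $\int_{\Omega\setminus B_\rho(x_0)}(|\nabla u_k|^2+u_k^p)\to0$ for every $\rho>0$. Moreover $\|u_k\|_{L^2(\Omega)}\to0$.
\end{lemma}

\begin{proof}
Let $u_k\rightharpoonup u$ in $H^1$ and a.e. The trace of $u$ vanishes, so $u\in H_0^1(\Omega)$. Put $z_k=u_k-u$; then $z_k\to0$ in $L^2(\Omega)$ and $z_k=u_k$ on $\partial\Omega$. As measures on the compact set $\overline\Omega$ let $|z_k|^pdx\rightharpoonup\mu$, $|\nabla z_k|^2dx\rightharpoonup\gamma$, $|z_k|^qd\sigma\rightharpoonup\beta$.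

\emph{The measure $\mu$ is atomic.} For $\varphi\in C^1(\overline\Omega)$ we have $\int|\nabla(\varphi z_k)|^2=\int\varphi^2|\nabla z_k|^2+o(1)$ and $\varphi z_k\to0$ in $L^2$, so the embedding $H^1\to L^p$ gives $(\int|\varphi|^pd\mu)^{s}\le C\int\varphi^2d\gamma$. For a Borel set $E$, a compact $E'\subset E$ and an open $E''\supset E$, a cutoff equal to $1$ on $E'$ and supported in $E''$ gives $\mu(E')^s\le C\gamma(E'')$; by regularity $\mu(E)\le C\gamma(E)^{p/2}$. Let $\mathcal X=\{x_j\}_{j\ge1}$ be the countable set of atoms of $\gamma$, and let $\eta>0$. Each point of $\overline\Omega$ is the center of a ball $B$ with $\gamma(B\setminus\mathcal X)\le\eta$, so by compactness $\overline\Omega\setminus\mathcal X$ is a finite disjoint union of Borel sets $E_i$ with $\gamma(E_i)\le\eta$. Then $\mu(\overline\Omega\setminus\mathcal X)\le C\sum\gamma(E_i)^{p/2}\le C\eta^{p/2-1}\gamma(\overline\Omega)$. Letting $\eta\to0$ we see that $\mu$ is carried by $\mathcal X$.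

\emph{Only one mass survives.} Let $m_j,\gamma_j,\beta_j$ be the masses of $\mu,\gamma,\beta$ at $x_j$. Apply Lemma~\ref{lem:F2} to $\varphi z_k$, with $0\le\varphi\le1=\varphi(x_j)$ and $\varphi$ supported in $B_\rho(x_j)$; let $k\to\infty$, $\rho\to0$, $\eta\to0$:
\[
S_1^{-1}m_j^s\le\gamma_j+Z_0\beta_j^{2/q},\qquad2^{-2/n}S_1^{-1}m_j^s\le\gamma_j .
\]
Both inequalities also hold for $j=0$ with $m_0=\int u^p$, $\gamma_0=\int|\nabla u|^2$, $\beta_0=0$, the first strictly if $m_0>0$. By the Brezis--Lieb lemma $\sum_{j\ge0}m_j=1$, and by weak convergence and \eqref{eq:limsup}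
\begin{equation}\label{eq:budget}
S_1^{-1}\ge\gamma_0+\gamma(\overline\Omega)+Z_0\beta(\overline\Omega)^{2/q}\ge\big(\gamma_i+Z_0\beta_i^{2/q}\big)+\sum_{j\ne i}\gamma_j\ge S_1^{-1}\Big(m_i^s+2^{-2/n}\sum_{j\ne i}m_j^s\Big)
\end{equation}
for every $i\ge0$. By Lemma~\ref{lem:masses} exactly one mass is nonzero, say $m_i=1$. It is not $m_0$, since then $\gamma_0>S_1^{-1}$. So $u=0$ and $\mu$ is the unit mass at $x_0:=x_i$. Then equality holds throughout \eqref{eq:budget}, and since $\gamma(\overline\Omega)\ge\gamma_i$ and $\beta(\overline\Omega)\ge\beta_i$, this forces $\gamma(\overline\Omega)=\gamma_i$. So $\mu$ and $\gamma$ vanish on the closed set $\overline\Omega\setminus B_\rho(x_0)$.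
\end{proof}

\subsection{The profile}

At the concentration point the domain looks like a half-space, and two profiles are conceivable: a function on the half-space, if the distance to the boundary is comparable to the width, or a function on $\mathbb R^n$. The strict sign in \eqref{eq:half} excludes the first. Put $c_0=P^{-1/p}$.

\begin{lemma}\label{lem:halfcompact}
Let $0\le w_k\in D^{1,2}(\mathbb R^n_+)$ satisfy $\|w_k\|_{L^p(\mathbb R^n_+)}\to1$ and
\[
\limsup\Big(\int_{\mathbb R^n_+}|\nabla w_k|^2+Z_0\|w_k\|_{L^q(\partial\mathbb R^n_+)}^2\Big)\le S_1^{-1}.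
\]
Along a subsequence there are $\varepsilon_k>0$ and $y_k\in\mathbb R^n_+$ with $(y_k)_n/\varepsilon_k\to\infty$ and $\|\nabla(w_k-c_0U_{\varepsilon_k,y_k})\|_{L^2(\mathbb R^n_+)}\to0$.
\end{lemma}

\begin{proof}
Let $\bar w_k$ be the even reflection. By Lemma~\ref{lem:GMO}, $v_k=\rho_k^{(n-2)/2}\bar w_k(y_k+\rho_k\,\cdot)\rightharpoonup v\ne0$. Reflecting $y_k$ only reflects $v_k$, so we may take $(y_k)_n\ge0$. Let $\tau_k=(y_k)_n/\rho_k\to\tau\in[0,\infty]$.

If $\tau<\infty$, replace $y_k$ by its projection on $\partial\mathbb R^n_+$. This replaces $v_k$ by the even function $v_k(\cdot-\tau_ke_n)$, whose weak limit $v(\cdot-\tau e_n)$ is even and nonzero, hence nonzero on $\mathbb R^n_+$. Rename these functions $v_k,v$ and put $\Pi_k=\Pi_\infty=\mathbb R^n_+$. If $\tau=\infty$, put $\Pi_k=\{x_n>-\tau_k\}$ and $\Pi_\infty=\mathbb R^n$. In both cases $v_k|_{\Pi_k}$ is a rescaling of $w_k$, so the hypotheses hold for $v_k$ on $\Pi_k$.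

Let $z_k=v_k-v$ and
\[
m_0=\int_{\Pi_\infty}v^p>0,\quad\gamma_0=\int_{\Pi_\infty}|\nabla v|^2,\quad m_1=\lim\int_{\Pi_k}|z_k|^p,\quad\gamma_1=\lim\int_{\Pi_k}|\nabla z_k|^2,
\]
$\beta_1=\lim\int_{\partial\Pi_k}|z_k|^q$, and $\beta_0=\int_{\partial\mathbb R^n_+}v^q$ if $\tau<\infty$, $\beta_0=0$ if $\tau=\infty$. By local compactness $v_k\to v$ a.e. The Brezis--Lieb lemma for $1_{\Pi_k}v_k\to1_{\Pi_\infty}v$, together with $(1_{\Pi_k}-1_{\Pi_\infty})v\to0$ in $L^p$, gives $m_0+m_1=1$. Since $1_{\Pi_k}\nabla v\to1_{\Pi_\infty}\nabla v$ in $L^2$ and $\nabla z_k\rightharpoonup0$, we have $\int_{\Pi_k}|\nabla v_k|^2\to\gamma_0+\gamma_1$. Finally $\int_{\partial\Pi_k}v_k^q\to\beta_0+\beta_1$: for $\tau<\infty$ the traces converge a.e.\ by local compactness and the Brezis--Lieb lemma applies; for $\tau=\infty$ the trace inequality on the lower half-space gives $\|v\|_{L^q(\partial\Pi_k)}^2\le S\int_{\{x_n<-\tau_k\}}|\nabla v|^2\to0$. Therefore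
\begin{equation}\label{eq:budget2}
\gamma_0+\gamma_1+Z_0(\beta_0+\beta_1)^{2/q}\le S_1^{-1}.
\end{equation}
For $j=0,1$ we have $S_1^{-1}m_j^s\le\gamma_j+Z_0\beta_j^{2/q}$ and $2^{-2/n}S_1^{-1}m_j^s\le\gamma_j$, by \eqref{eq:half} and \eqref{eq:refl} on half-spaces, or by \eqref{eq:sob} for $v$ when $\tau=\infty$. With \eqref{eq:budget2} this gives $m_i^s+2^{-2/n}m_{1-i}^s\le1$ for $i=0,1$, so $m_1=0$ and $m_0=1$ by Lemma~\ref{lem:masses}. If $\tau<\infty$, \eqref{eq:budget2} gives $\gamma_0+Z_0\beta_0^{2/q}\le S_1^{-1}m_0^s$, contradicting the strict inequality \eqref{eq:half} for $v$. So $\tau=\infty$; then $\gamma_0\le S_1^{-1}$ makes $v\ge0$ an extremal of \eqref{eq:sob} of norm $1$, that is, $v=c_0U_{\varepsilon,\zeta}$, and $\gamma_1=0$. Undoing the scaling turns $U_{\varepsilon,\zeta}$ into the bubble of width $\varepsilon\rho_k$ and center $y_k+\rho_k\zeta$, whose height-to-width ratio is $(\tau_k+\zeta_n)/\varepsilon\to\infty$.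
\end{proof}

\begin{proposition}\label{prop:bubble}
There are $\varepsilon_k\to0$ and $y_k\in\Omega$, $y_k\to x_0$, with $d(y_k)/\varepsilon_k\to\infty$ and $\|\nabla(u_k-c_0U_{\varepsilon_k,y_k})\|_{L^2(\Omega)}\to0$.
\end{proposition}

\begin{proof}
Let first $x_0\in\partial\Omega$, with boundary coordinates and flattening $\Psi$ at $x_0=0$. Take $\chi\in C_c^\infty(B_{2\rho})$, $2\rho<\rho_0$, with $0\le\chi\le1$ and $\chi=1$ on $B_\rho$, and let $w_k=(\chi u_k)\circ\Psi^{-1}$. By \eqref{eq:flatten} and Lemma~\ref{lem:onepoint}, $\|w_k\|_{L^p}\to1$, $\|w_k\|_{L^q(\partial\mathbb R^n_+)}\le\|u_k\|_{q,\partial}$, and for $0<\rho'<\rho$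
\[
\int_{\mathbb R^n_+}|\nabla w_k|^2\le(1+C\rho')\int_\Omega|\nabla u_k|^2+C\int_{\Omega\setminus B_{\rho'}}\big(|\nabla u_k|^2+u_k^2\big)=(1+C\rho')\int_\Omega|\nabla u_k|^2+o(1).
\]
With \eqref{eq:limsup} and $\rho'\to0$, the hypotheses of Lemma~\ref{lem:halfcompact} hold; call the resulting centers $y_k'$.

By \eqref{eq:refl}, $w_k-c_0U_{\varepsilon_k,y_k'}\to0$ in $L^p(\mathbb R^n_+)$, and the mass of $w_k^p$ concentrates at $0$; so $\int_{B_{\rho'}}(c_0U_{\varepsilon_k,y_k'})^p\to1$ for every $\rho'>0$. As $U_{\varepsilon,y}^p\le\varepsilon^{-n}$, the integral is at most $C(\rho'/\varepsilon_k)^n$, which forces $\varepsilon_k\to0$. If $|y_k'|\ge2\rho'$ along a subsequence, the integral is at most $C(\varepsilon_k/\rho')^n\to0$; so $y_k'\to0$. Put $y_k=\Psi^{-1}(y_k')\in\Omega$; then $y_k\to x_0$. The point of $\partial\Omega$ nearest to $y_k$ lies in $\mathcal C$ and is mapped into $\{x_n=0\}$, so $(y_k')_n\le Cd(y_k)$ and $d(y_k)/\varepsilon_k\to\infty$.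

On $\Omega\setminus B_\rho$ both $\nabla u_k$ and $\nabla U_{\varepsilon_k,y_k}=O(\varepsilon_k^{(n-2)/2})$ tend to $0$ in $L^2$. On $\Omega\cap B_\rho$ we have $u_k=w_k\circ\Psi$, and composition with $\Psi$ changes Dirichlet integrals by at most a constant factor, so $\nabla(u_k-c_0U_{\varepsilon_k,y_k'}\circ\Psi)\to0$ in $L^2$. It remains to compare $U_{\varepsilon_k,y_k'}\circ\Psi$ with $U_{\varepsilon_k,y_k}$. Put $x=y_k+\varepsilon_k\xi$ and multiply the gradients by $\varepsilon_k^{n/2}$, which preserves $L^2$ norms. They become $D\Psi(x)^T\nabla U_{1,0}\big(\varepsilon_k^{-1}(\Psi(x)-\Psi(y_k))\big)$ and $\nabla U_{1,0}(\xi)$, and their difference tends to $0$ for fixed $\xi$ because $D\Psi$ is continuous with $D\Psi(0)=\mathrm{Id}$. Since $|\Psi(x)-\Psi(y_k)|\ge c|x-y_k|$, both are dominated by $C(1+|\xi|^2)^{-(n-1)/2}\in L^2(\mathbb R^n)$, and dominated convergence applies.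

If $x_0\in\Omega$, take $B_{2\rho}(x_0)\subset\Omega$, translate it into $\mathbb R^n_+$, and apply Lemma~\ref{lem:halfcompact} to $w_k=\chi u_k$, which has zero trace. The argument above, with the identity for $\Psi$, gives $\varepsilon_k\to0$, $y_k\to x_0$ and the convergence; and $d(y_k)\to d(x_0)>0$.
\end{proof}

\section{Second-order control of the remainder}\label{sec:decomp}

Proposition~\ref{prop:bubble} has no rate, and the quantities whose sign we need tend to $0$. We therefore choose the parameters optimally, so that the remainder is orthogonal to the directions in which the second variation of the Sobolev quotient degenerates, and show that the remainder contributes a positive quadratic term.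

\subsection{The reference function and the decomposition}

If $x_0\in\partial\Omega$ (\emph{boundary case}) we expand about $V_{\varepsilon,y}=U_{\varepsilon,y}$ and put $\phi_{\varepsilon,y}=0$. If $x_0\in\Omega$ (\emph{interior case}) the cancellations of Section~\ref{ss:half} are not available, but the term $L\|u\|_{1,\partial}^2$ penalizes the trace, and it is natural to expand about a function with zero trace: $V_{\varepsilon,y}=U_{\varepsilon,y}-\phi_{\varepsilon,y}$, where $\phi_{\varepsilon,y}$ is harmonic in $\Omega$ and equals $U_{\varepsilon,y}$ on $\partial\Omega$.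

In the interior case let $|y-x_0|\le d(x_0)/2$ and $\varepsilon\le1$. Then $R$ is bounded above and below near $\partial\Omega$, so $U=\varepsilon^{(n-2)/2}R^{-(n-2)/2}$, $\varepsilon\partial_\varepsilon U$ and $\varepsilon\partial_{y_i}U$ are $O(\varepsilon^{(n-2)/2})$ in $C^3(\partial\Omega)$. By Schauder theory the harmonic extension is a bounded linear operator $C^{2,1/2}(\partial\Omega)\to C^{2,1/2}(\overline\Omega)$; so it commutes with derivatives in the parameters, and
\begin{equation}\label{eq:phi}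
\phi,\ \varepsilon\partial_\varepsilon\phi,\ \varepsilon\partial_{y_i}\phi=O(\varepsilon^{(n-2)/2})\ \text{ in }C^1(\overline\Omega),\qquad\phi\ge c\,\varepsilon^{(n-2)/2},
\end{equation}
the last by the maximum principle. Also $-\Delta V=\Lambda U^{p-1}>0$ and $V=0$ on $\partial\Omega$, so $V>0$ in $\Omega$. In both cases, then, $0<V\le U$ in $\Omega$ and $-\Delta V=\Lambda U^{p-1}$.

\begin{lemma}\label{lem:decomp}
The parameters $\varepsilon_k,y_k$ can be changed, keeping $\varepsilon_k\to0$, $y_k\to x_0$ and $d(y_k)/\varepsilon_k\to\infty$, so that $u_k=\alpha_k(V_k+h_k)$ with $V_k=V_{\varepsilon_k,y_k}$, $\alpha_k\to c_0$, $\|h_k\|\to0$ and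
\begin{equation}\label{eq:orth}
\int_\Omega\nabla h_k\cdot\nabla V_k=\int_\Omega\nabla h_k\cdot\nabla\partial_\varepsilon V_k=\int_\Omega\nabla h_k\cdot\nabla\partial_{y_i}V_k=0,\qquad1\le i\le n .
\end{equation}
\end{lemma}

\begin{proof}
Minimize the $C^1$ function $(\alpha,\varepsilon,y)\mapsto\|\nabla(u_k-\alpha V_{\varepsilon,y})\|_{L^2(\Omega)}^2$ over the compact set $|\alpha-c_0|\le c_0/2$, $\varepsilon_k/2\le\varepsilon\le2\varepsilon_k$, $|y-y_k|\le\varepsilon_k$. By Proposition~\ref{prop:bubble} and \eqref{eq:phi} the minimum tends to $0$, and a minimizer $(\alpha^*,\varepsilon^*,y^*)$ satisfies $\|\nabla(\alpha^*U_{\varepsilon^*,y^*}-c_0U_{\varepsilon_k,y_k})\|_{L^2(\Omega)}\to0$. Rescale by $\varepsilon_k$ about $y_k$; the rescaled domains contain balls of radius $d(y_k)/\varepsilon_k\to\infty$. So for any limit point $(\alpha,\lambda,\zeta)$ of $(\alpha^*,\varepsilon^*/\varepsilon_k,(y^*-y_k)/\varepsilon_k)$ the function $\alpha U_{\lambda,\zeta}-c_0U_{1,0}$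 is constant on $\mathbb R^n$, hence $0$. The position of the maximum gives $\zeta=0$, its value $\alpha\lambda^{-(n-2)/2}=c_0$, and the decay at infinity $\alpha\lambda^{(n-2)/2}=c_0$; so $\lambda=1$, $\alpha=c_0$. For large $k$ the minimizer is therefore interior, and the vanishing of the derivatives in $\alpha,\varepsilon,y_i$ is \eqref{eq:orth} for $h_k=u_k/\alpha^*-V_{\varepsilon^*,y^*}$. We have $\int|\nabla h_k|^2\to0$ and $\|u_k\|_{2,\partial}\to0$; the trace of $V$ is $0$ in the interior case and tends to $0$ in $L^2(\partial\Omega)$ in the boundary case by \eqref{eq:U2}. So $\|h_k\|\to0$.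
\end{proof}

From now on we drop the index $k$ on $\varepsilon,y,U=U_{\varepsilon,y},V,\phi,h$, and $o(\cdot)$ refers to $k\to\infty$. By homogeneity \eqref{eq:neg} says $J_L(V+h)<0$ for $k\ge L$. Put
\[
\Lambda_k=S_1^{-1}\|V\|_p^{2-p}.
\]
Since $\|V\|_p^p\to P$, \eqref{eq:LP} gives $\Lambda_k\to\Lambda$. Green's formula turns the first relation in \eqref{eq:orth} into
\begin{equation}\label{eq:green}
\Lambda\int_\Omega U^{p-1}h=-\int_{\partial\Omega}h\,\partial_\nu V .
\end{equation}

\subsection{The spectral gap}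

\begin{lemma}\label{lem:gap}
Let $U_1=U_{1,0}$ and $c_1=\frac2{n+4}$. If $w\in D^{1,2}(\mathbb R^n)$ is orthogonal, for $\int\nabla\cdot\nabla$, to $U_1$ and to the derivatives $\partial_\varepsilon U_{\varepsilon,y}$, $\partial_{y_i}U_{\varepsilon,y}$ at $(\varepsilon,y)=(1,0)$, then
\[
(p-1)\Lambda\int_{\mathbb R^n}U_1^{p-2}w^2\le(1-2c_1)\int_{\mathbb R^n}|\nabla w|^2 .
\]
\end{lemma}

\begin{proof}
Identify $\mathbb R^n$ with $S^n$ minus a point by $x\mapsto\big(\frac{2x}{1+|x|^2},\frac{|x|^2-1}{|x|^2+1}\big)$, which is conformal with factor $\frac2{1+|x|^2}$. Put $\Phi=2^{(n-2)/2}U_1$, so that $\Phi^pdx$ is the volume element of $S^n$ and $-\Delta\Phi=\frac\Lambda4\Phi^{p-1}$, and write $w=\Phi f$. Integrating \eqref{eq:product} for $f\in C_c^\infty(\mathbb R^n)$, and using $U_1^{p-2}=(1+|x|^2)^{-2}$,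
\[
\int_{\mathbb R^n}|\nabla w|^2=\int_{S^n}\Big(|\nabla f|^2+\frac\Lambda4f^2\Big),\qquad\int_{\mathbb R^n}U_1^{p-2}w^2=\frac14\int_{S^n}f^2 ;
\]
by density these hold for $w\in D^{1,2}(\mathbb R^n)$, with $f\in H^1(S^n)$. The eigenvalues of $-\Delta_{S^n}$ are $j(j+n-1)$, $j\ge0$; the first two eigenspaces are spanned by the constants and by the $n+1$ coordinate functions. At $(1,0)$ we have $\partial_\varepsilon U=\frac{n-2}2\frac{|x|^2-1}{|x|^2+1}U_1$ and $\partial_{y_i}U=\frac{n-2}2\frac{2x_i}{1+|x|^2}U_1$, so the hypothesis says that $f$ is orthogonal to these two eigenspaces. Hence $\int|\nabla w|^2\ge\big(8(n+1)+n(n-2)\big)\frac14\int f^2=(n+2)(n+4)\int U_1^{p-2}w^2$. Since $(p-1)\Lambda=n(n+2)$, the ratio is $\frac n{n+4}=1-2c_1$.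
\end{proof}

After rescaling, the domain fills $\mathbb R^n$ and the gap passes to $h$, up to an error $o(\|h\|^2)$. The Dirichlet integral does not see constants and $a$ may be negative, so to absorb this error we also need part of the term $L\|\cdot\|_{1,\partial}^2$. By Lemma~\ref{lem:F1} fix $L_0\in\mathbb N$ with $(M+1)\int_{\partial\Omega}v^2\le c_1\int_\Omega|\nabla v|^2+\frac{L_0}2\|v\|_{1,\partial}^2$ on $H^1(\Omega)$.

\begin{lemma}\label{lem:coercive}
$\displaystyle\int_\Omega|\nabla h|^2-(p-1)\Lambda_k\int_\Omega U^{p-2}h^2+\int_{\partial\Omega}ah^2+\frac{L_0}2\|h\|_{1,\partial}^2\ge(c_1-o(1))\|h\|^2 .$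
\end{lemma}

\begin{proof}
We first claim that $(p-1)\Lambda_k\int_\Omega U^{p-2}h^2\le(1-2c_1)\int_\Omega|\nabla h|^2+o(\|h\|^2)$. Otherwise, for some $\sigma>0$ and a subsequence, the functions $h/\|h\|$, which still satisfy \eqref{eq:orth} and which we call $h$ again in this paragraph, satisfy $(p-1)\Lambda_k\int_\Omega U^{p-2}h^2>(1-2c_1)\int_\Omega|\nabla h|^2+\sigma$. Extend $h$ boundedly to $H^1(\mathbb R^n)$ and let $\hat h_k=\varepsilon^{(n-2)/2}h(y+\varepsilon\,\cdot)\rightharpoonup\hat h$ in $D^{1,2}(\mathbb R^n)$ and a.e. The domain $\Omega_k=(\Omega-y)/\varepsilon$ contains the ball of radius $d(y)/\varepsilon\to\infty$ about $0$. The same rescaling turns $U,\varepsilon\partial_\varepsilon U,\varepsilon\partial_{y_i}U$ into the functions of Lemma~\ref{lem:gap}, and the contributions of $\phi$ have vanishing energy by \eqref{eq:phi}. So the rescaled $1_\Omega\nabla V$, $1_\Omega\,\varepsilon\nabla\partial_\varepsilon V$, $1_\Omega\,\varepsilon\nabla\partial_{y_i}V$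 converge strongly in $L^2(\mathbb R^n)$, and $\hat h$ satisfies the hypothesis of Lemma~\ref{lem:gap}. Next, $1_{\Omega_k}U_1^{p-2}\to U_1^{p-2}$ in $L^{n/2}$, and $\hat h_k^2\rightharpoonup\hat h^2$ in the dual space $L^{p/2}$, being bounded there and convergent a.e.; so $\int_\Omega U^{p-2}h^2\to\int U_1^{p-2}\hat h^2$. Weak lower semicontinuity on fixed balls gives $\liminf\int_\Omega|\nabla h|^2\ge\int|\nabla\hat h|^2$. Hence $(p-1)\Lambda\int U_1^{p-2}\hat h^2\ge(1-2c_1)\int|\nabla\hat h|^2+\sigma$, contradicting Lemma~\ref{lem:gap}.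

By the choice of $L_0$ and $a\ge-M$, $\int_{\partial\Omega}ah^2+\frac{L_0}2\|h\|_{1,\partial}^2\ge\int_{\partial\Omega}h^2-c_1\int_\Omega|\nabla h|^2$. Adding the claim, the left side of the lemma is at least $c_1\int_\Omega|\nabla h|^2+\int_{\partial\Omega}h^2-o(\|h\|^2)$, and $c_1<1$.
\end{proof}

\begin{proposition}\label{prop:key}
For large $k$,
\begin{multline}\label{eq:key}
\int_\Omega|\nabla(V+h)|^2-S_1^{-1}\|V+h\|_p^2+\int_{\partial\Omega}ah^2+\frac{L_0}2\|h\|_{1,\partial}^2\\
\ge\int_\Omega|\nabla V|^2-S_1^{-1}\|V\|_p^2-2\Lambda_k\int_\Omega V^{p-1}h+\frac{c_1}2\|h\|^2 .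
\end{multline}
\end{proposition}

\begin{proof}
Let $\bar p=\min(3,p)>2$. For real numbers $V>0$ and $h$,
\[
\Big||V+h|^p-V^p-pV^{p-1}h-\tfrac{p(p-1)}2V^{p-2}h^2\Big|\le C\big(|h|^p+V^{p-\bar p}|h|^{\bar p}\big).
\]
Indeed, by homogeneity take $V=1$; for $|h|\le\frac12$ the left side is $O(|h|^3)=O(|h|^{\bar p})$, and for $|h|\ge\frac12$ each term is $O(|h|^p)$. By H\"older's inequality the right side integrates to at most $C(\|h\|_p^p+\|V\|_p^{p-\bar p}\|h\|_p^{\bar p})=o(\|h\|^2)$. Concavity gives $\xi^s\le\xi_0^s+s\,\xi_0^{s-1}(\xi-\xi_0)$ for $\xi\ge0$, $\xi_0>0$; with $\xi=\|V+h\|_p^p$ and $\xi_0=\|V\|_p^p$,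
\[
S_1^{-1}\|V+h\|_p^2\le S_1^{-1}\|V\|_p^2+2\Lambda_k\int_\Omega V^{p-1}h+(p-1)\Lambda_k\int_\Omega V^{p-2}h^2+o(\|h\|^2).
\]
Now use $V^{p-2}\le U^{p-2}$, $\int|\nabla(V+h)|^2=\int|\nabla V|^2+\int|\nabla h|^2$ from \eqref{eq:orth}, and Lemma~\ref{lem:coercive}.
\end{proof}

It remains, in each case, to show that the value at $V$ is positive and dominates the square of the linear term.

\section{Concentration at an interior point}\label{sec:interior}

Let $x_0\in\Omega$. Here the gain has order $\varepsilon^{n-2}$ and comes from the strictness of the Sobolev inequality on $H_0^1(\Omega)$. We need one estimate: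
\begin{equation}\label{eq:Up2}
\|U^{p-2}\|_{L^{p'}(\Omega)}\to0,\qquad p'=\tfrac{2n}{n+2}.
\end{equation}
Indeed $U^{p-2}$ tends to $0$ uniformly outside $B_\rho(x_0)$, and since $\|U^{p-2}\|_{L^{n/2}(\mathbb R^n)}=P^{2/n}$ and $p'<\frac n2$, its $L^{p'}(B_\rho(x_0))$ norm is at most $P^{2/n}|B_\rho|^{1/p'-2/n}$.

\emph{The value at $V$.} We have $\int_\Omega|\nabla V|^2=\Lambda\int_\Omega U^{p-1}V=\Lambda P-\Lambda\int_\Omega U^{p-1}\phi-O(\varepsilon^n)$. Since $0\le\phi\le U$ and $p>2$, Taylor's formula gives $(U-\phi)^p\le U^p-pU^{p-1}\phi+\frac{p(p-1)}2U^{p-2}\phi^2$, and $\int_\Omega U^{p-2}\phi^2=o(\varepsilon^{n-2})$ by \eqref{eq:phi} and \eqref{eq:Up2}. The tangent-line inequality at $\xi_0=P$ and \eqref{eq:LP} give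
\[
S_1^{-1}\|V\|_p^2\le\Lambda P+s\Lambda\big(\|V\|_p^p-P\big)\le\Lambda P-2\Lambda\int_\Omega U^{p-1}\phi+o(\varepsilon^{n-2}).
\]
On $B_\varepsilon(y)$ we have $U^{p-1}\ge c\,\varepsilon^{-(n+2)/2}$ and $\phi\ge c\,\varepsilon^{(n-2)/2}$. Hence for some $c_2>0$ and large $k$
\[
\int_\Omega|\nabla V|^2-S_1^{-1}\|V\|_p^2\ge\Lambda\int_\Omega U^{p-1}\phi-o(\varepsilon^{n-2})\ge c_2\,\varepsilon^{n-2}.
\]

\emph{The linear term.} On $\partial\Omega$, $|\partial_\nu V|\le|\nabla U|+|\nabla\phi|\le C\varepsilon^{(n-2)/2}$, so \eqref{eq:green} gives $|\int_\Omega U^{p-1}h|\le C\varepsilon^{(n-2)/2}\|h\|_{1,\partial}$. Since $|V^{p-1}-U^{p-1}|\le(p-1)U^{p-2}\phi$, \eqref{eq:Up2} gives $|\int_\Omega(V^{p-1}-U^{p-1})h|\le C\varepsilon^{(n-2)/2}\|U^{p-2}\|_{p'}\|h\|_p=o(\varepsilon^{(n-2)/2})\|h\|$. The square of the linear term has the same order as the gain, but its main part is paired with $\|h\|_{1,\partial}$, whose coefficient is at our disposal.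

\emph{Conclusion.} Let $L=L_0+L_1$. On $\partial\Omega$ we have $V+h=h$, so $J_L(V+h)$ is at least the left side of \eqref{eq:key} plus $L_1\|h\|_{1,\partial}^2$; the term with $Z_0$ is simply dropped. Thus, with $C_3$ independent of $L_1$,
\begin{align*}
J_L(V+h)&\ge c_2\varepsilon^{n-2}+\Big(L_1\|h\|_{1,\partial}^2-C_3\varepsilon^{\frac{n-2}2}\|h\|_{1,\partial}\Big)+\Big(\frac{c_1}2\|h\|^2-o(\varepsilon^{\frac{n-2}2})\|h\|\Big)\\
&\ge\Big(c_2-\frac{C_3^2}{4L_1}-o(1)\Big)\varepsilon^{n-2}.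
\end{align*}
For $L_1>C_3^2/(2c_2)$ and large $k$ this is positive, contradicting \eqref{eq:neg}.

\section{Concentration at a boundary point}\label{sec:boundary}

Let $x_0\in\partial\Omega$. Now $V=U$, $d=d(y)\to0$ and $t=d/\varepsilon\to\infty$, so Section~\ref{sec:bdry} applies; note $\delta/\varepsilon=\sqrt{1+t^2}$. Two small quantities compete: the flat gain $t^{-n}$ and
\[
E=\int_{\partial\Omega}U^2=\varepsilon^{n-2}W ,
\]
which by \eqref{eq:W} has the order $d\,t^{2-n}$, up to a logarithm for $n=3$. We have no information on $d\,t^2$, so either may dominate. We show that both enter with a positive coefficient and that all errors are $o(t^{-n})+o(E)$.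

\begin{lemma}\label{lem:value}
$I(U)\ge(n-2)A\big(\tfrac12-\tfrac1n-o(1)\big)t^{-n}-\tfrac{n-2}2H(\bar y)E-o(E)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:deficit}, \eqref{eq:dictionary} and Lemma~\ref{lem:expansion},
\[
I(U)\ge(n-2)\varepsilon^{n-2}(\delta-d)T_0-\frac{n-2}2H(\bar y)E-o(E)-2(n-2)\int_{\mathbb R^n\setminus\Omega}U^p .
\]
Since $\delta-d=\varepsilon^2/(\delta+d)\ge\varepsilon^2/(2\delta)$, we have $\varepsilon^{n-2}(\delta-d)T_0\ge\frac A2(\varepsilon/\delta)^n=\frac A2(1+t^2)^{-n/2}$. In the boundary coordinates at $\bar y$, the complement of $\Omega$ is covered by three sets. The half-space $\{x_n<0\}$ contributes at most $\frac A{2n}t^{-n}$ by \eqref{eq:lower}. On the part in $\mathcal C\cap\{0\le x_n\le K|x'|^2\}$ we have $|x-y|\ge\max(d,|x'|)$, so $R\ge Q/2$, and the contribution is at most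
\[
C\varepsilon^n\int_{|x'|<\rho_0}|x'|^2Q^{-n}\le C\varepsilon^n\delta^{-2}W_0=o(E).
\]
Outside $\mathcal C$ we have $|x-y|\ge\rho_0/2$, and the contribution is $O(\varepsilon^n)=o(E)$ because $W\to\infty$.
\end{proof}

The linear term is governed, as in Section~\ref{ss:half}, by the function
\[
\psi=\frac{\Lambda_k}\Lambda\,\partial_\nu U+Z_0\|U\|_{q,\partial}^{2-q}U^{q-1}+aU\qquad\text{on }\partial\Omega .
\]

\begin{lemma}\label{lem:residual}
With $q'=\frac{2(n-1)}n\in[1,2)$, we have $\|\psi\|_{q',\partial}^2=o(t^{-n})+o(E)$.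
\end{lemma}

\begin{proof}
By \eqref{eq:powers} and Lemma~\ref{lem:small}(iii), $\partial_\nu U=-(n-2)\varepsilon^{(n-2)/2}R^{-n/2}N=-(n-2)tU^{q-1}+O(U)$. Since $\int_{\mathbb R^n\setminus\Omega}U^p\le\int_{|x-y|\ge d}U^p=O(t^{-n})$, we have $\Lambda_k/\Lambda=(\|U\|_p^p/P)^{-2/n}=1+O(t^{-n})$. By \eqref{eq:dictionary} and Lemma~\ref{lem:expansion}, $\|U\|_{q,\partial}^q=A(1+t^2)^{-(n-1)/2}(1+\omega)$, so by \eqref{eq:Z0}
\[
Z_0\|U\|_{q,\partial}^{2-q}=(n-2)\sqrt{1+t^2}\,(1+\omega)^{-1/(n-1)}=(n-2)t+O\big(t^{-1}+t|\omega|\big).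
\]
The terms $(n-2)tU^{q-1}$ cancel, and $|\psi|\le C(t^{-1}+t|\omega|)U^{q-1}+CU$. Now $\|U^{q-1}\|_{q',\partial}^2=\|U\|_{q,\partial}^{qn/(n-1)}\le Ct^{-n}$, and $\|U\|_{q',\partial}^2=o(E)$ by Lemma~\ref{lem:small}(i). Hence $\|\psi\|_{q',\partial}^2\le Ct^{-n-2}+C\omega^2t^{2-n}+o(E)$. Finally, by Lemma~\ref{lem:expansion} and $\delta/t\le2\varepsilon$, $\omega^2t^{2-n}\le C|\omega|(\delta/t)^{n-2}W\le C|\omega|E=o(E)$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]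
Take $L=L_0$. The functional $J_{L_0}(U+h)$ equals the left side of \eqref{eq:key} plus
\[
Z_0\|U+h\|_{q,\partial}^2+\int_{\partial\Omega}aU^2+2\int_{\partial\Omega}aUh+L_0\Big(\|U+h\|_{1,\partial}^2-\frac12\|h\|_{1,\partial}^2\Big).
\]
For the first term, $\xi^2\ge2\xi_0\xi-\xi_0^2$ and H\"older's inequality $\|U+h\|_{q,\partial}\ge\|U\|_{q,\partial}^{1-q}\int U^{q-1}(U+h)$ give
\[
\|U+h\|_{q,\partial}^2\ge\|U\|_{q,\partial}^2+2\|U\|_{q,\partial}^{2-q}\int_{\partial\Omega}U^{q-1}h .
\]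
For the last, the triangle inequality and $(\xi-\xi_0)^2\ge\frac12\xi^2-\xi_0^2$ give the lower bound $-L_0\|U\|_{1,\partial}^2$. By \eqref{eq:green}, $-2\Lambda_k\int_\Omega U^{p-1}h=2\frac{\Lambda_k}\Lambda\int_{\partial\Omega}h\,\partial_\nu U$. So Proposition~\ref{prop:key} yields
\[
J_{L_0}(U+h)\ge I(U)+\int_{\partial\Omega}aU^2-L_0\|U\|_{1,\partial}^2+2\int_{\partial\Omega}\psi h+\frac{c_1}2\|h\|^2 .
\]
By the trace embedding $2|\int\psi h|\le2\|\psi\|_{q',\partial}\|h\|_{q,\partial}\le\frac{c_1}2\|h\|^2+C\|\psi\|_{q',\partial}^2$. By Lemma~\ref{lem:small}, $\int aU^2=(a(\bar y)+o(1))E$ and $\|U\|_{1,\partial}^2=o(E)$. With Lemmas~\ref{lem:value} and~\ref{lem:residual},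
\[
J_{L_0}(U+h)\ge\Big(a(\bar y)-\frac{n-2}2H(\bar y)-o(1)\Big)E+(n-2)A\Big(\frac12-\frac1n-o(1)\Big)t^{-n}.
\]
Since $\min_{\partial\Omega}(a-\frac{n-2}2H)>0$ and $n\ge3$, this is positive for large $k$, contradicting \eqref{eq:neg}. Together with Section~\ref{sec:interior}, neither $x_0\in\Omega$ nor $x_0\in\partial\Omega$ is possible, so \eqref{eq:main} holds for some $L$. This proves Theorem~\ref{thm:main}, and with it Theorem~\ref{thm:conj}.
\end{proof}

\begin{remark}\label{rem:borderline}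
The strict inequality $a>\frac{n-2}2H$ is used only in the last display, where it absorbs the errors $o(E)$. We make no claim about the borderline case $a=\frac{n-2}2H$ of \eqref{eq:main} for general $\Omega$; for balls it holds, with $L=0$, by Theorem~\ref{thm:sharp}(c).
\end{remark}

\begin{thebibliography}{1}

\bibitem{SGF}
\emph{Some general forms of sharp Sobolev inequalities},
\texttt{https://math.ou.edu/\textasciitilde mzhu/jfa1.pdf}.

\end{thebibliography}
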